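# Planes in complete intersections: one double point, and the symmetric group

## 1. The derivative of a complete intersection along a plane

Put $V=\mathbb C^{n+1}$. Let $U\subset V$ be a subspace of dimension $r+1$, let $\Lambda=\mathbb P(U)$, and let $F=(F_1,\dots,F_s)$ be forms on $V$ of degrees $d_1,\dots,d_s\ge 2$ that all vanish on $U$. The talk turns on one linear map attached to $(F,\Lambda)$:
$$\Psi:\mathrm{Hom}(U,V/U)\to\bigoplus_{i=1}^sS^{d_i}U^*,\qquad \Psi(\ell)=\big(x\mapsto\partial_{\ell(x)}F_i(x)\big)_i .$$
To differentiate in the direction $\ell(x)\in V/U$ one lifts it to $V$. The choice of lift does not matter: $F_i|_U=0$, so derivatives of $F_i$ at $x\in U$ in directions of $U$ vanish.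

In coordinates, let $y_0,\dots,y_{n-r-1}$ be a basis of the linear forms vanishing on $U$, and complete it by $x_0,\dots,x_r$ to coordinates on $V$. Since $F_i|_U=0$,
$$F_i\equiv\sum_j y_j\,g_{ij}(x)\pmod{(y)^2},\qquad \deg g_{ij}=d_i-1 .$$
A map $\ell$ is a tuple $(\ell_j)_j$ of linear forms in $x$, and $\Psi(\ell)=\big(\sum_j\ell_jg_{ij}\big)_i$.

The kernel of $\Psi$ is a tangent space. Over $\mathbb C[\epsilon]/\epsilon^2$, the plane moved to $\{x+\epsilon\ell(x)\}$ lies in $X=\{F_1=\dots=F_s=0\}$ exactly when $F_i(x+\epsilon\ell(x))=\epsilon\,\partial_{\ell(x)}F_i(x)$ vanishes for all $i$. So $\ker\Psi$ is the Zariski tangent space at $\Lambda$ of the scheme $V_r(X)$ of $r$-planes in $X$.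

Write $m_i=\binom{d_i+r}{r}=\dim S^{d_i}U^*$. If
$$(r+1)(n-r)=\sum_i m_i,$$
then $\Psi$ is a square matrix, and $\det\Psi=0$ says that $\Lambda$ is not an isolated reduced point of $V_r(X)$.

**Example (cubic surface).** Let $r=1$, $n=3$, $s=1$, $d_1=3$. Then $F=y_0g_0+y_1g_1+\dots$ with binary quadratic forms $g_0,g_1$, and $\Psi(\ell_0,\ell_1)=\ell_0g_0+\ell_1g_1$ goes from pairs of binary linear forms (dimension 4) to binary cubics (dimension 4). This is the Sylvester matrix of $g_0,g_1$, so $\det\Psi$ is their resultant. It vanishes exactly when $g_0,g_1$ have a common zero on $\Lambda$, that is, when the surface is singular at a point of $\Lambda$.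

**Example (quintic threefold).** Let $r=1$, $n=4$, $d_1=5$. There are three binary quartics $g_0,g_1,g_2$, and $\Psi(\ell)=\ell_0g_0+\ell_1g_1+\ell_2g_2$ is a $6\times 6$ matrix.

Now reverse the roles: fix the plane and a kernel element, and let $F$ vary. Suppose $r+1\le n-r$. Fix $U_1\subset V$ of dimension $r+1$ and an injective $\ell_1:U_1\to E:=V/U_1$; put $\Lambda_1=\mathbb P(U_1)$. Choose coordinates with $\Lambda_1=\{y=0\}$ such that $\ell_1$ is given by $\ell_j=x_j$ for $j\le r$ and $\ell_j=0$ for $j>r$. Define
$$\mathcal L_d=\{f\in S^dV^*: f|_{U_1}=0,\ \partial_{\ell_1}f|_{U_1}=0\},\qquad \mathcal L=\bigoplus_i\mathcal L_{d_i}.$$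
Equivalently, $f=\sum_jy_jg_j(x)+O(y^2)$ with $\sum_{j\le r}x_jg_j=0$, and the part in $(y)^2$ is unrestricted. Thus $\mathcal L$ is the linear space of tuples for which $\Lambda_1$ has $\ell_1$ as an infinitesimal deformation.

The determinant and the linear space $\mathcal L$ serve to compute a Galois group. The determinant cuts out the ramification of a certain covering, $\mathcal L$ parametrizes the ramification points, and the class of the determinant in a Picard group will rule out a coincidence that a dimension count alone does not exclude.

## 2. Fano problems and their monodromy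

Let $n>r\ge1$, $s\ge 1$, $d_i\ge2$ be integers, and let $X\subset\mathbb P^n$ be a general complete intersection over $\mathbb C$ of degrees $\mathbf d=(d_1,\dots,d_s)$. The Fano scheme $V_r(X)\subset\mathrm{Gr}(r,\mathbb P^n)$ has expected dimension
$$\delta=(r+1)(n-r)-\sum_im_i .$$

**Definition.** $(r,n,\mathbf d)$ is a *Fano problem* if $\delta=0$ and $V_r(X)\ne\emptyset$ for general $X$. Then $V_r(X)$ is a finite reduced set for general $X$, and its cardinality $N$ is independent of the general choice.

Lines on a cubic surface ($N=27$) and lines on a quintic threefold ($N=2875$, computed in Section 10) are Fano problems.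

Let $\mathcal P=\bigoplus_iS^{d_i}V^*$ and $G=\mathrm{Gr}(r+1,V)$, with tautological subbundle $U$ and quotient bundle $Q$. Let
$$\Gamma=\{(F,\Lambda)\in\mathcal P\times G: F|_\Lambda=0\},\qquad \pi:\Gamma\to\mathcal P,\quad p:\Gamma\to G .$$

**Definition.** The *Galois group* of the Fano problem is the Galois group of the branched cover $\pi$ of degree $N$; equivalently, its monodromy group. It is a subgroup of $S_N$.

It depends only on the cover over a dense open subset of $\mathcal P$, so we need not remove the tuples that are not complete intersections.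

Restricting forms to $U$ is a surjective bundle map $\mathcal P\times G\to\bigoplus_iS^{d_i}U^*$ with kernel $\Gamma$. So $p:\Gamma\to G$ is a vector bundle, and $\Gamma$ is smooth and irreducible with $\dim\Gamma=\dim\mathcal P+\delta=\dim\mathcal P$. The map $\pi$ is proper because $G$ is projective, and surjective because its closed image contains a dense set.

Hashimoto–Kadets show that for $r\ge1$ the Galois group contains $A_N$, with two exceptions: lines on a cubic surface, $(1,3,(3))$, and $r$-planes on an intersection of two quadrics, $(r,2r+2,(2,2))$. The "Research Statement" at https://github.com/tjyahl/tjyahl.github.io states the conjecture that outside these cases the group is symmetric. The conjecture is true, and the proof below does not use the Hashimoto–Kadets theorem.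

**Theorem 1.** Let $(r,n,\mathbf d)$ be a Fano problem, $r\ge1$, different from $(1,3,(3))$ and $(r,2r+2,(2,2))$. Then:

1. the ramification locus $R\subset\Gamma$ is an irreducible divisor, and $B=\pi(R)$ is an irreducible hypersurface;
2. for general $X\in B$, $V_r(X)$ consists of one point of length $2$ and $N-2$ reduced points;
3. the Galois group is $S_N$.

Parts 1 and 2 imply part 3: a small loop around $B$ then acts as a transposition, and all such loops are conjugate. So the work is to show that over a general point of $B$ exactly one pair of planes collides.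

## 3. A nodal cubic surface and a special quintic, by hand

**Cubic surface.** Here $F\in\mathcal L$ means $x_0g_0+x_1g_1=0$, so $g_0=x_1\alpha$, $g_1=-x_0\alpha$ with $\alpha$ a linear form in $x$. At the zero $P\in\Lambda_1$ of $\alpha$ both $g_0,g_1$ vanish, so $X$ is singular at $P$. Choose new coordinates $z$ with $P=[1:0:0:0]$. Then
$$F=z_0A(z_1,z_2,z_3)+C(z_1,z_2,z_3),\qquad \deg A=2,\ \deg C=3,$$
and the lines in $X$ through $P$ correspond to the common zeros of $A$ and $C$ in $\mathbb P^2$. For general $F\in\mathcal L$ there are six. To check this, take a smooth conic $A=0$, a point on it, and a cubic $C=0$ through this point that meets the conic in six distinct points. For the corresponding line through $P$, the forms $g_0,g_1$ have a common linear factor, and for general such $C$ the cofactors are independent linear forms. A linear change of $y_0,y_1$ makes the cofactors $x_1,-x_0$. So this surface lies in $\mathcal L$ after a coordinate change, and having six distinct lines through $P$ is an open condition on $\mathcal L\cap\{\alpha\neq0\}$.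

Each of the six lines passes through a singular point, so by the first example of Section 1 each is a non-reduced point of $V_1(X)$. Part 2 of the theorem fails: at least six points of the fibre are ramified at once, and the five besides $\Lambda_1$ meet $\Lambda_1$.

**Quintic threefold.** Now $g_0=x_1\alpha$, $g_1=-x_0\alpha$ with $\alpha$ a binary cubic, and $g_2$ is an arbitrary quartic. Take $\alpha,g_2$ without common zero. Then $X$ is smooth along $\Lambda_1$. If $\ell_0x_1\alpha-\ell_1x_0\alpha+\ell_2g_2=0$, then $\alpha$ divides $\ell_2$, so $\ell_2=0$ by degree; then $\ell_0x_1=\ell_1x_0$, so $(\ell_0,\ell_1)$ is a multiple of $(x_0,x_1)$. Hence $\ker\Psi=\langle\ell_1\rangle$. The extra column $g_2$ removes the node that made the six lines collide.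

For lines, the number that separates these examples is $n-2r-s$: it is $0$ for the cubic and $1$ for the quintic. We first study it in general.

## 4. The numerical function $h$

**Step 1: $n\ge 2r+s$ for every Fano problem.** This step makes the constructions possible (it gives $r+1\le n-r$) and starts the numerics. A general $X$ contains an $r$-plane, so it is nonempty and $s\le n$. By Bertini it is a smooth complete intersection. Let $\Lambda=\{y=0\}\subset X$. At a point $x\in\Lambda$ we have $dF_i=\sum_jg_{ij}(x)\,dy_j$, so smoothness means that $(g_{ij}(x))$ has rank $s$ at every $x\in\Lambda$. Its columns are $n-r$ sections of $\bigoplus_i\mathcal O_\Lambda(d_i-1)$, which is an ample bundle because $d_i\ge2$. That is, on the associated $\mathbb P^{s-1}$-bundle over $\Lambda$, whose points are pairs $(x,[\lambda])$ with $\lambda$ a nonzero functional on the fibre at $x$, the line bundle $\mathcal O(1)$ is ample. The columns give the $n-r$ sections $\sum_i\lambda_ig_{ij}(x)$ of $\mathcal O(1)$. A common zero would be a nonzero functional killing all columns, so the rank at $x$ would be less than $s$.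 Hence there is no common zero. But $k$ sections of an ample line bundle on a projective variety of dimension at least $k$ do have a common zero. The dimension here is $r+s-1$, so $n-r\ge r+s$. In particular $r+1\le n-r$.

**Step 2: a concave function.** All later dimension counts will be expressed through one function, so we define it now. For $t\ge-1$ put
$$h(t)=(t+1)(t+n-2r)-\sum_i\binom{d_i+t}{d_i}=(t+1)\,q(t),\qquad q(t)=t+n-2r-\sum_i\prod_{j=2}^{d_i}\frac{t+j}{j},$$
using $\binom{d+t}{d}=\frac{(t+1)(t+2)\cdots(t+d)}{d!}$. Then $h(-1)=0$ and $h(r)=(r+1)(n-r)-\sum m_i=\delta=0$, so $q(r)=0$. Also $q(0)=n-2r-s\ge0$. On $[-1,\infty)$ each factor $\frac{t+j}j$ with $j\ge2$ is affine, positive and increasing. Products of such functions are convex, so $q$ is concave.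

**Step 3: $q(0)=0$ only in the exceptional cases.** This is where the two exceptions enter. Let $n=2r+s$ and $\varphi_d=\prod_{j=2}^d(1+r/j)$. Then $q(r)=0$ reads $\sum_i(\varphi_{d_i}-1)=r$, with all terms positive. We have
$$\varphi_2-1=\frac r2,\qquad \varphi_3-1=\frac{5r+r^2}{6}\ge r\ \text{ with equality iff } r=1,\qquad \varphi_d-1>\varphi_3-1\ge r\ (d\ge4).$$
So no $d_i\ge4$ occurs. If some $d_i=3$, then $r=1$ and it is the only degree, so $s=1$ and $n=3$. If all $d_i=2$, then $sr/2=r$, so $s=2$ and $n=2r+2$.

**From now on the problem is not exceptional.** So $q(0)\ge1$, that is, $n\ge2r+s+1$.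

**Step 4: positivity of $h$.** This is the inequality that all counts will use. For $0\le t<r$, concavity gives $q(t)\ge(1-\frac tr)q(0)+\frac tr q(r)=(1-\frac tr)q(0)>0$. Since $h$ takes integer values at integers,
$$h(t)\ge1\quad(t=0,1,\dots,r-1),\qquad h(-1)=h(r)=0.\tag{1}$$

For the quintic threefold, (1) says only $h(0)=1$. For the cubic surface, $h(0)=0$.

## 5. The ramification divisor is irreducible

As $(F,\Lambda)$ varies, $\Psi$ becomes a map $p^*\mathrm{Hom}(U,Q)\to p^*\bigoplus_iS^{d_i}U^*$ of bundles of equal rank on $\Gamma$, and $\ker\Psi=\ker d\pi$ at each point. So $R=\{\det\Psi=0\}$ is the ramification locus of $\pi$.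

**Step 1: the class of $\det\Psi$.** We record the line bundle in which $\det\Psi$ lives; its positivity is used in Section 8. Recall that $\mathrm{Pic}\,G=\mathbb Z\cdot\mathcal O_G(1)$ with $\sigma_1=c_1(U^*)=c_1(\mathcal O_G(1))$, and that $c_1(U^*\otimes Q)=c_1(T_G)=(n+1)\sigma_1$. By the splitting principle, $c_1(S^dU^*)$ is the sum of all monomials of degree $d$ in the $r+1$ Chern roots, written additively. There are $\binom{d+r}r$ monomials, each of degree $d$, so by symmetry each root occurs $\frac d{r+1}\binom{d+r}r=\binom{d+r}{r+1}$ times, and $c_1(S^dU^*)=\binom{d+r}{r+1}\sigma_1$. Hence $\det\Psi$ is a section of $p^*L$ with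
$$L=\mathcal O_G(c),\qquad c=\sum_i\binom{d_i+r}{r+1}-(n+1).$$
Since $\sum_i\binom{d_i+r}{r+1}=\sum_i\frac{d_i}{r+1}m_i\ge\frac2{r+1}(r+1)(n-r)=2(n-r)$,
$$c\ge n-2r-1\ge1.\tag{2}$$

**Step 2: $R$ is a divisor.** This makes $R$ pure-dimensional, so that small pieces of it can be ignored. The map $\pi$ is a dominant map of smooth varieties of equal dimension, so generic smoothness gives $\det\Psi\not\equiv0$. It vanishes wherever $F=0$. So $R$ is nonempty of pure codimension $1$ in $\Gamma$, that is, of pure dimension $\dim\mathcal P-1$.

**Lemma 2.** $R$ is irreducible. It is the closure of the set of $(F,\Lambda)$ for which $\ker\Psi$ contains an injective $\ell:U\to V/U$. At a general point of $R$, $\dim\ker\Psi=1$.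

*Proof.* We stratify by the rank of a kernel element and count. For $1\le\rho\le r+1$ let
$$\tilde R_\rho=\{(F,\Lambda,[\ell]):(F,\Lambda)\in\Gamma,\ \mathrm{rk}\,\ell=\rho,\ \Psi(\ell)=0\}.$$
Fix $(\Lambda,[\ell])$. The components of $\ell$ span a $\rho$-dimensional space of linear forms on $U$. So the image of $(g_{ij})_j\mapsto\sum_j\ell_jg_{ij}$ is the degree $d_i$ part of an ideal generated by $\rho$ independent linear forms. The quotient consists of the forms of degree $d_i$ in $r+1-\rho$ variables, so the image has dimension $m_i-\binom{d_i+r-\rho}{d_i}$. Thus $\Psi(\ell)=0$ imposes a constant number of linear conditions on the fibre of $\Gamma$ over $\Lambda$, which has dimension $\dim\mathcal P-\sum m_i$. The pairs $(\Lambda,[\ell])$ with $\mathrm{rk}\,\ell=\rho$ form an irreducible variety (nonempty since $r+1\le n-r$) of dimension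
$$(r+1)(n-r)+\rho\big((r+1)+(n-r)-\rho\big)-1=(r+1)(n-r)+\rho(n+1-\rho)-1.$$
So $\tilde R_\rho$ is a vector bundle over it, irreducible, and since $\sum m_i=(r+1)(n-r)$,
$$\dim\tilde R_\rho=\dim\mathcal P+\rho(n+1-\rho)-1-\sum_i\Big(m_i-\binom{d_i+r-\rho}{d_i}\Big)=\dim\mathcal P-1-h(r-\rho).$$
The last equality uses $(r+1)(n-r)-\rho(n+1-\rho)=(r+1-\rho)(n-r-\rho)$, which is the first term of $h(r-\rho)$.

By (1), $\dim\tilde R_\rho\le\dim\mathcal P-2$ for $1\le\rho\le r$, while $\dim\tilde R_{r+1}=\dim\mathcal P-1$. Now $R$ is the union of the images of the $\tilde R_\rho$, and every component of $R$ has dimension $\dim\mathcal P-1$. So every component equals the closure of the image of $\tilde R_{r+1}$, and there is only one. Since $\dim\tilde R_{r+1}=\dim R$, the map $\tilde R_{r+1}\to R$ is generically finite. Its fibres are open subsets of $\mathbb P(\ker\Psi)$, so $\dim\ker\Psi=1$ at a general point. $\square$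

**Step 3: reduction to the linear space $\mathcal L$.** This lets us check general statements about $R$ on a vector space. The group $GL(V)$ acts transitively on pairs $(U_1,\ell_1:U_1\hookrightarrow V/U_1)$, because the stabilizer of $U_1$ maps onto $GL(U_1)\times GL(V/U_1)$. The fibre of $\tilde R_{r+1}$ over $(\Lambda_1,[\ell_1])$ is $\mathcal L$. Three consequences will be used.

* $GL(V)\cdot(\mathcal L\times\{\Lambda_1\})$ is the image of $\tilde R_{r+1}$, so it is dense in $R$.
* An open $GL(V)$-invariant condition on $\tilde R_{r+1}$ that holds somewhere holds somewhere on $\mathcal L$, hence for general $F\in\mathcal L$.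
* If $\mathcal L^\circ\subset\mathcal L$ is dense and open, then $GL(V)\cdot(\mathcal L^\circ\times\{\Lambda_1\})$ is constructible and dense in $R$.

## 6. $\Lambda_1$ is a point of length two

**Lemma 3.** For general $F\in\mathcal L$, $V_r(X)$ is at $\Lambda_1$ an isolated point of length exactly $2$.

*Proof.* The first-order data $g_{ij}$ fix the tangent space; we then use the free second-order terms to block a second-order deformation.

The condition $\dim\ker\Psi=1$ is open on $\tilde R_{r+1}$ and invariant, and it holds somewhere by Lemma 2. So for general $F\in\mathcal L$ we have $\ker\Psi=\langle\ell_1\rangle$ at $\Lambda_1$, and $\mathrm{im}\,\Psi$ is a hyperplane. Both depend only on the $g_{ij}$. The completed local ring $\mathcal O$ of $V_r(X)$ at $\Lambda_1$ has a one-dimensional tangent space, so it is $\mathbb C[[t]]$ or $\mathbb C[[t]]/(t^m)$ with $m\ge2$. Suppose it is not of length 2. Then the surjection $\mathcal O\to\mathbb C[\epsilon]/\epsilon^2$ given by the tangent vector $\ell_1$ lifts to $\mathbb C[\epsilon]/\epsilon^3$. In the chart of $G$ in which planes near $\Lambda_1$ are graphs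 $y_j=(\text{linear form in }x)$, this means that there are linear forms $\mu_j(x)$ such that $y_j=\epsilon\ell_j+\epsilon^2\mu_j$ satisfies the equations modulo $\epsilon^3$.

Let $a_{ijk}(x)$, $j\le k$, be the coefficient of $y_jy_k$ in $F_i$, a form of degree $d_i-2$. Then
$$F_i(x,\epsilon\ell+\epsilon^2\mu)\equiv\epsilon\sum_j\ell_jg_{ij}+\epsilon^2\Big(\sum_j\mu_jg_{ij}+\sum_{j\le k}\ell_j\ell_ka_{ijk}\Big)\pmod{\epsilon^3}.$$
Since $\ell_j=x_j$ for $j\le r$ and $\ell_j=0$ for $j>r$, the $\epsilon^2$-term gives
$$\Big(\sum_{j\le k\le r}x_jx_ka_{ijk}\Big)_i=-\Psi(\mu)\in\mathrm{im}\,\Psi.$$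
The $a_{ijk}$ are arbitrary and $d_i\ge2$, so the left side can be any element of $\bigoplus_iS^{d_i}U_1^*$. For general $a_{ijk}$ it is not in the fixed hyperplane $\mathrm{im}\,\Psi$, a contradiction. $\square$

**The branch hypersurface.** We can now see that $B$ is a hypersurface. By Lemma 3, $R\to\mathcal P$ has an isolated point in one of its fibres, so it is generically finite onto its image. Hence $B=\pi(R)$ is closed (as $\pi$ is proper), irreducible, and of dimension $\dim\mathcal P-1$. The set $GL(V)\cdot\mathcal L$ is dense in $B$, and so is $GL(V)\cdot\mathcal L^\circ$ for every dense open $\mathcal L^\circ\subset\mathcal L$. Over $\mathcal P\setminus B$ the map $\pi$ is proper and étale, that is, a finite covering; its degree is $N$.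

It remains to show that for general $F\in\mathcal L$ no second plane $\Lambda_2\subset X$ is a ramification point. The cubic surface warns us about planes that meet $\Lambda_1$, so we start with these.

## 7. No other plane of $X$ meets $\Lambda_1$

**Proposition 4.** For general $F\in\mathcal L$, no $\Lambda_2\in V_r(X)$, $\Lambda_2\ne\Lambda_1$, meets $\Lambda_1$.

*Proof.* For $\Lambda_2=\mathbb P(U_2)$ put
$$K=U_1\cap U_2,\quad \kappa=\dim K,\quad A=U_2/K\subset E=V/U_1,\quad a=\dim A=r+1-\kappa,\quad \nu=\dim\big(A\cap\ell_1(K)\big).$$
Planes that meet $\Lambda_1$ and differ from it have $1\le\kappa\le r$, and $0\le\nu\le\kappa$. Let $S_{\kappa,\nu}\subset G$ be the locus with given $\kappa,\nu$, assumed nonempty. The number $\nu$ is needed because the condition along $\ell_1$ interacts with those directions of $\ell_1(K)$ that $\Lambda_2$ contains.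

**Step 1: the dimension of $S_{\kappa,\nu}$.** This counts the possible second planes. Choosing $K\subset U_1$ takes $\kappa(r+1-\kappa)=\kappa a$ parameters. Choose $A\subset E$ of dimension $a$ meeting the $\kappa$-dimensional space $\ell_1(K)$ in dimension $\nu$: the intersection takes $\nu(\kappa-\nu)$ parameters, and the rest is an open part of the Grassmannian of $(a-\nu)$-planes in an $(n-r-\nu)$-dimensional space, giving $(a-\nu)(n-r-a)$. Together these are $a(n-r-a)-\nu(n-r-a-\kappa+\nu)$ parameters. Finally, $U_2/K\subset V/K$ is a subspace mapping isomorphically to $A\subset V/U_1$; such subspaces form a torsor under $\mathrm{Hom}(A,U_1/K)$, of dimension $a^2$. The sum, with $a+\kappa=r+1$, is $a(n-r+\kappa)-\nu(n-2r-1+\nu)$, and expanding $(r+1-\kappa)(n-r+\kappa)$ gives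
$$\dim S_{\kappa,\nu}=(r+1)(n-r)-\kappa(n-2r-1+\kappa)-\nu(n-2r-1+\nu).\tag{3}$$

**Step 2: the rank of restriction.** This counts the conditions that containing $\Lambda_2$ imposes on $\mathcal L$. For $d\ge2$ and $\Lambda_2\in S_{\kappa,\nu}$, the claim is that
$$\mathrm{rank}\big(\mathcal L_d\to S^dU_2^*\big)=\binom{d+r}r-\binom{d+\kappa-1}d-\binom{d+\nu-1}d.\tag{4}$$

Let $I_K\subset\mathrm{Sym}\,U_2^*$ be the ideal of $K$, generated by $A^*=(U_2/K)^*\subset U_2^*$. The linear forms $y_j$ form a basis of $E^*$, and they restrict to $U_2$ through $E^*\to A^*$, which is onto. Hence: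

* the image of $\mathcal L_d$ lies in $(I_K)_d$, since $\mathcal L_d\subset(y)$;
* the image contains $(I_K^2)_d$, since $\mathcal L_d\supset((y)^2)_d=S^2E^*\cdot S^{d-2}V^*$, which restricts onto $S^2A^*\cdot S^{d-2}U_2^*$.

So only the image modulo $I_K^2$ matters. There, $\sum_jy_jg_j(x)+O(y^2)$ maps to $\sum_jg_j|_K\otimes y_j|_A\in S^{d-1}K^*\otimes A^*=(I_K/I_K^2)_d$. So we need the image of the composition
$$\ker\big(S^{d-1}U_1^*\otimes E^*\to S^dU_1^*\big)\xrightarrow{(i)}M:=\ker\big(S^{d-1}K^*\otimes E^*\xrightarrow{\gamma}S^dK^*\big)\xrightarrow{(ii)}S^{d-1}K^*\otimes A^*.$$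
The unnamed map is contraction with $\ell_1$, namely $\sum g_j\otimes y_j\mapsto\sum_{j\le r}x_jg_j$, and $\gamma$ is contraction with $\ell_1|_K$.

*The map (i) is surjective.* Let $\sum_jg_j'\otimes y_j\in M$, so $\sum_{j\le r}x_j|_K\,g_j'=0$. Lift each $g_j'$ to $g_j\in S^{d-1}U_1^*$. Let $J$ be the ideal of $K$ in $\mathrm{Sym}\,U_1^*$. Then $\sum_{j\le r}x_jg_j\in J_d$. Since $J$ is generated in degree 1 and $d\ge2$, $J_d=U_1^*\cdot J_{d-1}$. As $x_0,\dots,x_r$ is a basis of $U_1^*$ (here the injectivity of $\ell_1$ is used), $\sum_{j\le r}x_jg_j=\sum_{j\le r}x_jp_j$ with $p_j\in J_{d-1}$. Replacing $g_j$ by $g_j-p_j$ for $j\le r$ gives a lift in the first kernel.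

*The cokernel of (ii).* The map $\gamma$ is onto, because $\ell_1|_K$ is injective, so $(\ell_1|_K)^*:E^*\to K^*$ is onto. Let $A^\perp=\ker(E^*\to A^*)$. Given $\tau\in S^{d-1}K^*\otimes A^*$, lift it to $\tilde\tau\in S^{d-1}K^*\otimes E^*$ and take $\gamma(\tilde\tau)$. This is well defined in
$$S^dK^*/\gamma(S^{d-1}K^*\otimes A^\perp),$$
the resulting map is onto since $\gamma$ is, and $\tau$ goes to zero exactly when it has a lift in $\ker\gamma=M$. So this quotient is the cokernel of (ii). The denominator is the degree $d$ part of the ideal generated by $(\ell_1|_K)^*(A^\perp)\subset K^*$. These linear forms are the annihilator of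
$$K_0=\{k\in K:\ell_1(k)\in A\},$$
which has dimension $\nu$ since $\ell_1$ is injective. So the cokernel is $S^dK_0^*$, of dimension $\binom{d+\nu-1}d$ (equal to $0$ if $\nu=0$).

Hence the image of $\mathcal L_d$ has codimension $\binom{d+\nu-1}d$ in $(I_K)_d$. Since $\dim(\mathrm{Sym}\,U_2^*/I_K)_d=\dim S^dK^*=\binom{d+\kappa-1}d$, (4) follows.

**Step 3: the count.** We compare planes and conditions. The incidence variety $\{(F,\Lambda_2):F\in\mathcal L,\ \Lambda_2\in S_{\kappa,\nu},\ F|_{\Lambda_2}=0\}$ has, by (3), (4) and $\sum m_i=(r+1)(n-r)$, dimension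
$$\dim\mathcal L-\Big[\kappa(n-2r-1+\kappa)-\sum_i\binom{d_i+\kappa-1}{d_i}\Big]-\Big[\nu(n-2r-1+\nu)-\sum_i\binom{d_i+\nu-1}{d_i}\Big],$$
which is $\dim\mathcal L-h(\kappa-1)-h(\nu-1)$. Since $0\le\kappa-1\le r-1$ and $-1\le\nu-1\le r-1$, (1) gives $h(\kappa-1)\ge1$ and $h(\nu-1)\ge0$. So the dimension is at most $\dim\mathcal L-1$, and the incidence variety does not dominate $\mathcal L$. There are finitely many pairs $(\kappa,\nu)$. $\square$

For the cubic surface, $\kappa=1$ would give $h(0)=0$, and the count would not exclude the five other lines through the node, which are indeed there.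

## 8. Planes disjoint from $\Lambda_1$: jets, and a trivial line bundle

Let $G_0\subset G$ be the open set of planes disjoint from $\Lambda_1$ (nonempty since $2(r+1)\le n+1$), and
$$Y_0=\{(F,\Lambda_2):F\in\mathcal L,\ \Lambda_2\in G_0,\ F|_{\Lambda_2}=0\}.$$
For $\Lambda_2=\mathbb P(U_2)\in G_0$ the map $U_2\to E$ is injective, so the $y_j$ span $U_2^*$. Hence $((y)^2)_d\subset\mathcal L_d$ already surjects onto $S^dU_2^*$, as $d\ge2$. So $Y_0$ is a vector bundle over $G_0$; it is irreducible, of dimension $\dim\mathcal L-\sum m_i+(r+1)(n-r)=\dim\mathcal L$. This time we cannot expect the planes to be absent: we need them to be reduced points. Let $Y_R=Y_0\cap R$, the closed subset of $Y_0$ where $\det\Psi=0$ at $\Lambda_2$. We need $Y_R\ne Y_0$, for which a single pair $(F,\Lambda_2)\in Y_0$ with $\det\Psi\ne0$ would be enough.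

**Prescribing the first-order terms at both planes.** The natural attempt is to choose the first-order terms of $F$ along $\Lambda_1$ and along $\Lambda_2$ independently. Write $V=U_1\oplus U_2\oplus W$ with coordinates $x,z,w$. The terms of $F_i$ of order at most one along $\Lambda_1$ are those of types $x^d,x^{d-1}z,x^{d-1}w$ with $d=d_i$; those along $\Lambda_2$ are of types $z^d,z^{d-1}x,z^{d-1}w$. If all $d_i\ge3$, the two lists are disjoint, so $F\in\mathcal L$ puts no condition on the first-order terms at $\Lambda_2$. By generic smoothness and transitivity of $GL(V)$ on $G$, these can be chosen so that $F|_{\Lambda_2}=0$ and $\det\Psi\neq0$ at $\Lambda_2$, and we are done.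

The attempt stops at $d_i=2$: the terms of type $xz$ are in both lists. This is a real constraint. Suppose all $d_i=2$ and choose $\Lambda_2$ so that $U_2\subset V$ maps onto $\ell_1(U_1)\subset E$; view $\ell_1$ as an isomorphism $U_1\to U_2$. If $\beta_i(x,z)$ is the $xz$-part of $F_i$, then $F\in\mathcal L$ and $F|_{\Lambda_2}=0$ force $\beta_i(x,\ell_1(x))=0$ for all $x$. At $\Lambda_2$, take the map $\ell=\ell_1^{-1}:U_2\to U_1\subset V/U_2$. Then $\Psi(\ell)_i(z)=\beta_i(\ell_1^{-1}(z),z)=0$. So every such $F$ is ramified at $\Lambda_2$ too, and this choice of $\Lambda_2$ gives no witness. An example is the problem of lines on four quadrics in $\mathbb P^7$: here $\delta=2\cdot6-4\cdot3=0$ and $n=7=2r+s+1$. It is a Fano problem, since with Chern roots $a,b$ of $U^*$ we have $c_3(S^2U^*)=2a\cdot(a+b)\cdot2b=4\sigma_{1,1}\sigma_1$, and $\int_G(4\sigma_{1,1}\sigma_1)^4=256\int_G\sigma_{1,1}^4\sigma_1^4=256\cdot2=512\ne0$ (the class $\sigma_{1,1}^4$ is that of a $\mathrm{Gr}(2,4)$, of degree 2).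

**The way around.** We look for no witness. If $Y_R=Y_0$, then over a general point of $B$ every point of the fibre of $\pi$ is a ramification point, so the preimage of $B$ is supported on $R$. But $B$ is given by one polynomial on an affine space, so a multiple of $R$ would be principal. This conflicts with the positivity (2).

**Proposition 5.** $Y_R\ne Y_0$. Hence for general $F\in\mathcal L$, no $\Lambda_2\in V_r(X)$ disjoint from $\Lambda_1$ satisfies $(F,\Lambda_2)\in R$.

*Proof.* Suppose $Y_R=Y_0$.

**Step 1: over a general point of $B$, everything ramifies.** This spreads the assumption from $\mathcal L$ to $B$. By Proposition 4 there is a dense open $\mathcal L^\circ\subset\mathcal L$ such that for $F\in\mathcal L^\circ$ every point of $\pi^{-1}(F)$ is either $\Lambda_1$, which lies in $R$ because $\ell_1\in\ker\Psi$, or disjoint from $\Lambda_1$, hence in $Y_0=Y_R\subset R$. The set $GL(V)\cdot\mathcal L^\circ$ is constructible and dense in $B$, so it contains a dense open $B^\circ\subset B$. Since $R$ is $GL(V)$-invariant, $\pi^{-1}(B^\circ)\subset R$.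

**Step 2: $\pi^{-1}(B)=R$ as sets.** This identifies the divisor of the equation of $B$. Let $f$ be an irreducible polynomial on $\mathcal P$ defining $B$. Since $\pi$ is surjective, $f\circ\pi$ is not identically zero and has zeros. Let $D'$ be a component of $\{f\circ\pi=0\}=\pi^{-1}(B)$; it has codimension 1 in $\Gamma$, and $\pi(D')$ is closed.

* If $\pi(D')=B$, then $D'\cap\pi^{-1}(B^\circ)$ is nonempty and open in $D'$, hence dense, and it lies in $R$. So $D'\subset R$, and $D'=R$ because $R$ is irreducible of the same dimension.
* If $\pi(D')\ne B$, then $\dim\pi(D')<\dim B=\dim D'$, so all fibres of $D'\to\pi(D')$ have positive dimension. Hence $\ker d\pi\ne0$ along $D'$, so $D'\subset R$ and $D'=R$. But then $\pi(D')=\pi(R)=B$, a contradiction.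

So $\mathrm{div}(f\circ\pi)=eR$ with $e\ge1$.

**Step 3: the contradiction in the Picard group.** By Step 2, $\mathcal O_\Gamma(eR)$ is trivial. By definition of $R$ and its irreducibility, $\mathrm{div}(\det\Psi)=wR$ with $w\ge1$, so $p^*L\cong\mathcal O_\Gamma(wR)$. Therefore $(p^*L)^{e}\cong\mathcal O_\Gamma(ewR)$ is trivial. Restrict to the zero section $\{F=0\}\cong G$ of the vector bundle $p:\Gamma\to G$: the line bundle $\mathcal O_G(ec)$ is trivial. By (2), $ec\ge1$, so this is an ample line bundle on a projective variety of positive dimension, which is not trivial. This contradiction proves $Y_R\ne Y_0$.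

Since $Y_0$ is irreducible, $\dim Y_R<\dim Y_0=\dim\mathcal L$, so $Y_R$ does not dominate $\mathcal L$. $\square$

## 9. From one double point to $S_N$

**Step 1: the fibre over a general $F\in\mathcal L$.** This proves parts 1 and 2 of Theorem 1. By Lemma 3, $\Lambda_1$ is an isolated point of $V_r(X)$ of length 2. By Propositions 4 and 5, at every other point $\ker\Psi=0$, so that point is reduced and isolated. Thus $\pi^{-1}(F)$ is finite. The set of points of $\Gamma$ at which the fibre of $\pi$ has positive dimension is closed, and so is its image, which does not contain $F$. So near $F$ the map $\pi$ is proper with finite fibres, hence finite. It is flat there, since a finite map between smooth varieties of the same dimension is flat. So the lengths of the points of $\pi^{-1}(F)$ add up to $N$, and there are exactly $N-2$ reduced points. The tuples $gF$ with $g\in GL(V)$ and $F$ general in $\mathcal L$ contain a dense open subset of $B$. Together with Lemma 2 and Section 6 this proves parts 1 and 2.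

**Step 2: the local form of $\pi$.** We need it to compute a monodromy permutation. Over a small ball $\Delta\ni F$, $\pi^{-1}(\Delta)$ is a disjoint union of $N-2$ copies of $\Delta$ and a finite flat double cover. The algebra of the double cover at $(F,\Lambda_1)$ is free of rank 2 over the ring of germs at $F$, and its fibre at $F$ is $\mathbb C[t]/t^2$. So it is generated by $1$ and a lift of $t$, with a relation $t^2=\alpha t+\beta$. Replacing $t$ by $t-\alpha/2$, the relation becomes $t^2=b$ with $b$ holomorphic on $\Delta$ (after shrinking), and $b(F)=0$ because there is only one point over $F$. The total space is smooth at $(F,\Lambda_1)$, so $t^2-b$ has a nonzero linear term there, that is, $db(F)\ne0$. The ramification over $\Delta$ is $\{t=0\}$, so $B\cap\Delta=\{b=0\}$ is smooth after shrinking $\Delta$. A small loop around it exchanges the two roots $\pm\sqrt b$ and fixes the other $N-2$ points. So this meridian acts as a transposition.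

With the Hashimoto–Kadets theorem one could stop here, since a subgroup of $S_N$ that contains $A_N$ and a transposition is $S_N$. The direct argument is as follows.

**Step 3: meridians generate $\pi_1(\mathcal P\setminus B)$.** This carries the local computation to the whole group. Recall that a meridian is a loop that runs to a smooth point of $B$, goes once around $B$ in a small transversal disc, and returns along the same path. A loop in $\mathcal P\setminus B$ bounds a disc in the affine space $\mathcal P$. The singular locus of $B$ has real codimension at least 4 in $\mathcal P$, so by transversality the disc can be chosen to avoid it and to meet the smooth part of $B$ transversally in finitely many points. In the disc minus these points, the boundary is a product of conjugates of small loops around them and their inverses. So $\pi_1(\mathcal P\setminus B)$ is generated by meridians. Since $B$ is irreducible, its smooth locus is connected, and moving the base point of the transversal disc along a path in it shows that all meridians are conjugate up to inversion. By Step 2 all of them act as transpositions.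

**Step 4: the group.** This proves part 3. The monodromy group of $\Gamma\setminus\pi^{-1}(B)\to\mathcal P\setminus B$ is generated by transpositions by Step 3, and it is transitive because $\Gamma$ is irreducible, so $\Gamma\setminus\pi^{-1}(B)$ is connected. (Shrinking $\mathcal P\setminus B$ to a smaller Zariski-open set does not change the group, since the fundamental group of the smaller set maps onto $\pi_1(\mathcal P\setminus B)$.) A transitive subgroup $H\subset S_N$ generated by transpositions is $S_N$: join $i$ and $j$ by an edge when $(i\,j)\in H$. By transitivity the graph is connected. If $(i\,j),(j\,k)\in H$ with $i,j,k$ distinct, then $(i\,k)=(i\,j)(j\,k)(i\,j)\in H$. So every pair is joined, and $H$ contains all transpositions. This completes the proof of Theorem 1. $\blacksquare$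

## 10. Classification, the degree of $B$, and number fields

**(a) Classification.** *For a Fano problem with $r\ge1$ one has $n\ge2r+s$, and the following are equivalent: (i) the Galois group is $S_N$; (ii) it contains $A_N$; (iii) $n\ge2r+s+1$; (iv) the problem is not one of the two exceptional families.*

*Proof.* The inequality is Step 1 of Section 4. Both exceptional families satisfy $n=2r+s$, and Step 3 of Section 4 shows that $n=2r+s$ occurs only there; this gives (iii)⇔(iv). Theorem 1 gives (iv)⇒(i), and (i)⇒(ii) is trivial. For (ii)⇒(iv) we use the known fact that the groups of the exceptional families are $W(E_6)$ acting on 27 lines and $W(D_{2r+3})$ acting on $4^{r+1}$ planes; they do not contain $A_N$. This last point can be seen from orders. First, $|W(E_6)|=51840<27!/2$. Next, put $k=2r+3\ge5$, so that $N=2^{k-1}$ and $|W(D_k)|=2^{k-1}k!=N\,k!$. Since $N-1=2^{k-1}-1\ge k+1$, we get $(N-1)!\ge(k+1)!>2\,k!$, so $N\,k!<N!/2$. $\square$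

**(b) Degree of the branch hypersurface.** *In the non-exceptional case, the equation of the irreducible branch hypersurface $B$ has degree in the coefficients of $F_i$ equal to*
$$\deg_iB=\binom{d_i+r}rN+\Big(\sum_j\binom{d_j+r}{r+1}-n-1\Big)\int_G\sigma_1\,c_{m_i-1}(S^{d_i}U^*)\prod_{j\ne i}c_{m_j}(S^{d_j}U^*).$$

*Proof.* **Step 1: $\det\Psi$ vanishes to order exactly 1 along $R$.** This lets us use the class of $\det\Psi$ as the class of $R$. Locally $\Gamma=\{\sigma(F,u)=0\}\subset\mathcal P\times\mathbb C^{(r+1)(n-r)}$, where $u$ are coordinates on $G$, $\sigma$ is the restriction of $F$ in a trivialization of $\bigoplus_iS^{d_i}U^*$, and $\partial\sigma/\partial F$ is surjective. Split $F=(F',F'')$ with $\partial\sigma/\partial F''$ invertible. Then $(F',u)$ are coordinates on $\Gamma$, and $\pi$ is $(F',u)\mapsto(F',F''(F',u))$ with $\partial F''/\partial u=-(\partial\sigma/\partial F'')^{-1}\,\partial\sigma/\partial u$. So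
$$\det d\pi=\pm\det(\partial\sigma/\partial F'')^{-1}\det(\partial\sigma/\partial u),$$
and $\partial\sigma/\partial u$ is the matrix of $\Psi$. Hence $\det d\pi$ is a unit times $\det\Psi$. At a general point of $R$, Step 2 of Section 9 gives coordinates $(b,b_2,b_3,\dots)$ on $\mathcal P$ and $(t,b_2,b_3,\dots)$ on $\Gamma$ with $\pi=(t^2,b_2,b_3,\dots)$. So $\det d\pi=2t$, and $R=\{t=0\}$.

**Step 2: projective parameters.** This prepares an intersection computation. Let $\mathcal P'=\prod_i\mathbb P(S^{d_i}V^*)$ with hyperplane classes $H_i$, and let $\Gamma',R',B'$ be the corresponding loci. The part of $\Gamma$ where all $F_i\ne0$ is a bundle over $\Gamma'$ with fibre the torus $(\mathbb C^*)^s$, and it meets $R$ because every $\mathcal L_{d_i}\ne0$. So $R'$ is irreducible, and by Step 1 it is reduced as the zero scheme of the determinant below. By Theorem 1(2), a general point of $B'$ has exactly one preimage in $R'$, so $R'\to B'$ is birational. Since $B$ is invariant under scaling each $F_i$, its irreducible equation is multihomogeneous, and $[B']=\sum_i(\deg_iB)H_i$.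

**Step 3: the push-forward.** On $\mathcal P'\times G$ the restriction of $F_i$ is a section of $S^{d_i}U^*\otimes\mathcal O(H_i)$. The common zero scheme of these sections is $\Gamma'$, which is smooth of the expected codimension, so
$$[\Gamma']=\prod_ic_{m_i}\big(S^{d_i}U^*\otimes\mathcal O(H_i)\big)=\prod_i\sum_jc_{m_i-j}(S^{d_i}U^*)H_i^j .$$
And $R'$ is the zero scheme in $\Gamma'$ of the determinant of $\mathrm{Hom}(U,Q)\to\bigoplus_iS^{d_i}U^*(H_i)$, so
$$[R']=[\Gamma']\cdot\Big(c\,\sigma_1+\sum_km_kH_k\Big).$$
Push forward to $\mathcal P'$ and read off the coefficient of $H_i$. The summand $m_iH_i$ meets the part of $[\Gamma']$ without $H$ and contributes $m_i\int_G\prod_jc_{m_j}(S^{d_j}U^*)=m_iN$; here $N$ is the integral because $V_r(X)$, for general $X$, is the finite reduced zero scheme of a section of $\bigoplus_jS^{d_j}U^*$. The summand $c\,\sigma_1$ meets the $H_i$-part of $[\Gamma']$ and contributes $c\int_G\sigma_1c_{m_i-1}(S^{d_i}U^*)\prod_{j\ne i}c_{m_j}(S^{d_j}U^*)$. This is the formula. $\square$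

**Example (quintic threefold).** Let $a,b$ be the Chern roots of $U^*$ on $G=\mathrm{Gr}(2,5)$, and let $\sigma_1=a+b$, $\sigma_{1,1}=ab$. The roots of $S^5U^*$ pair up into $\{5a,5b\}$, $\{4a+b,a+4b\}$, $\{3a+2b,2a+3b\}$, each with sum $5\sigma_1$, and with products $25\sigma_{1,1}$, $4\sigma_1^2+9\sigma_{1,1}$, $6\sigma_1^2+\sigma_{1,1}$. With $\int\sigma_1^6=5$, $\int\sigma_1^4\sigma_{1,1}=2$, $\int\sigma_1^2\sigma_{1,1}^2=\int\sigma_{1,1}^3=1$:
$$N=\int25\sigma_{1,1}\big(24\sigma_1^4+58\sigma_1^2\sigma_{1,1}+9\sigma_{1,1}^2\big)=25(48+58+9)=2875,$$
$$\int\sigma_1c_5(S^5U^*)=5\int\sigma_1^2\big(24\sigma_1^4+308\sigma_1^2\sigma_{1,1}+259\sigma_{1,1}^2\big)=5(120+616+259)=4975.$$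
Here $c=\binom62-5=10$, so $\deg B=6\cdot2875+10\cdot4975=67000$.

**(c) Arithmetic.** *Let the problem be non-exceptional and let $k\subset\mathbb C$ be a number field. The Galois group of $k(\Gamma)/k(\mathcal P)$ is $S_N$, and there is a Zariski-dense set of $X$ defined over $k$ whose $N$ $r$-planes are permuted by $\mathrm{Gal}(\bar k/k)$ as the full symmetric group $S_N$.*

*Proof.* $\Gamma$, $\mathcal P$ and $\pi$ are defined over $k$. The Galois group of $k(\Gamma)/k(\mathcal P)$, meaning that of the Galois closure, acts on the $N$ conjugates, so it is a subgroup of $S_N$. Restricting automorphisms embeds the geometric group, the one over $\mathbb C(\mathcal P)$, into it, compatibly with the action on conjugates. By Theorem 1 the geometric group is $S_N$, so the two groups are equal. By Hilbert's irreducibility theorem, for all $F\in\mathcal P(k)$ outside a thin set the specialized Galois group is still $S_N$, and the complement of a thin set in $\mathcal P(k)$ is Zariski-dense. $\square$
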